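\title{The mod 3 homology of unordered configuration spaces of the torus}

\begin{abstract}
We determine the dimension of $H_q(\mathrm{Config}_k(\mathbb T^2);\mathbb F_3)$ for all $q$ and $k$, where $\mathrm{Config}_k(\mathbb T^2)$ is the space of $k$ unordered distinct points on the $2$-torus. For primes $p\ge5$ the generating function of the mod $p$ Betti numbers is the rational generating function times an explicit infinite product. For $p=3$ this product formula acquires a correction term, and as a result the mod $3$ Betti numbers for large $k$ depend on whether $3$ divides $k$. The proof identifies the compactly supported cohomology of these spaces with an iterated Hochschild complex of $R[u]/(u^2)$ and replaces that complex by a small differential graded algebra. The same model gives the homology over $\mathbb Q$, over $\mathbb F_2$ and over $\mathbb F_p$ for $p\ge5$, and shows that for odd $p$ all $p$-power torsion in the integral homology is killed by $p$.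
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathbb T^2=S^1\times S^1$ be the $2$-torus. For $k\ge1$ the unordered configuration space of $k$ points on $\mathbb T^2$ is
\[
U_k=\mathrm{Config}_k(\mathbb T^2)=\{(x_1,\dots,x_k)\in(\mathbb T^2)^k \mid x_i\ne x_j\text{ for }i\ne j\}/\mathbf S_k ,
\]
where the symmetric group $\mathbf S_k$ permutes the coordinates. The points of $U_k$ are the $k$-element subsets of $\mathbb T^2$. The action of $\mathbf S_k$ is free, so $U_k$ is a manifold of dimension $2k$. We let $U_0$ be a point. The singular homology of $U_k$ is known with coefficients in $\mathbb Q$ and in $\mathbb F_2$, while the case of $\mathbb F_3$ is described in \cite{AT} as wide open. This paper solves the problem posed there: \emph{determine $\dim_{\mathbb F_3}H_q(U_k;\mathbb F_3)$ as an explicit function of $q\ge0$ and $k\ge1$.}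

The first cases give no hint that the prime $3$ is special. We have $U_1=\mathbb T^2$, with Betti numbers $1,2,1$ over every field. For $k=2$ let $K$ be a field of characteristic $\ne2$. The map $(x_1,x_2)\mapsto(x_1,x_2-x_1)$ identifies the ordered pairs of distinct points with $\mathbb T^2\times(\mathbb T^2\setminus0)$, whose cohomology ring is $\Lambda[\xi_1,\xi_2,\delta_1,\delta_2]/(\delta_1\delta_2)$; here $\xi_i$ and $\delta_i$ are the standard classes of degree one pulled back along $x_1$ and $x_2-x_1$. The transposition sends $\xi_i$ to $\xi_i+\delta_i$ and $\delta_i$ to $-\delta_i$. In terms of the invariant classes $\eta_i=2\xi_i+\delta_i$ the ring is free over $\Lambda[\eta_1,\eta_2]$ on $1,\delta_1,\delta_2$, so the invariant part $H^*(U_2;K)$ is $\Lambda[\eta_1,\eta_2]$, and the Betti numbers are again $1,2,1$. Passing to invariants requires $k!$ to be invertible. Over $\mathbb F_p$ with $p\le k$ it is not available, and the answer may depend on $p$.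

\subsection*{The results}
We record Betti numbers in generating functions $\sum_{q,k\ge0}\dim H_q(U_k)\,x^qy^k$. For $k\ge1$ put $r_n(k)=\frac n2+1$ if $n$ is even and $0\le n\le k-1$, put $r_n(k)=\frac{n-1}2$ if $n$ is odd and $1\le n\le k-1$, and put $r_n(k)=0$ for all other integers $n$. Let
\[
b_q(k)=r_q(k)+2r_{q-1}(k)+r_{q-2}(k)\quad(k\ge1),\qquad b_q(0)=\delta_{q,0}.
\]
Thus $b_0(k)=1$, and $b_1(k)=2$ for $k\ge1$. For $k\ge2$ we have $b_q(k)=2q-1$ when $2\le q\le k-1$, and the last two values $b_k(k)$, $b_{k+1}(k)$ are $\frac{3k-4}2$, $\frac{k-2}2$ for $k$ even and $\frac{3k-1}2$, $\frac{k+1}2$ for $k$ odd. Since $(1-x^2y^2)^{-2}=\sum_m(m+1)x^{2m}y^{2m}$, the number $r_n(k)$ is the coefficient of $x^ny^k$ in $y(1+x^3y^3)/\bigl((1-y)(1-x^2y^2)^2\bigr)$, and therefore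
\begin{equation}\label{eq:P0}
P_0(x,y):=\sum_{q,k}b_q(k)\,x^qy^k=1+\frac{(1+x)^2\,y\,(1+x^3y^3)}{(1-y)(1-x^2y^2)^2}.
\end{equation}
For an odd prime $p$ let
\[
T_p(x,y)=\prod_{j\ge1}\frac{1+x^{2p^j-1}y^{2p^j}}{1-x^{2p^j-2}y^{2p^j}} .
\]
The other prime fields indicate what to expect.

\begin{theorem}\label{thm:B}
The series $\sum_{q,k\ge0}\dim_KH_q(U_k;K)\,x^qy^k$ equals $P_0$ for $K=\mathbb Q$, equals $P_0T_p$ for $K=\mathbb F_p$ with $p\ge5$, and for $K=\mathbb F_2$ equals
\[
\frac{(1+x^2y)(1+xy)^2}{(1-y)(1-x^2y^2)^2}\prod_{j\ge1}\frac1{1-x^{2^j-1}y^{2^j}} .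
\]
\end{theorem}

The natural guess for $\mathbb F_3$ is $P_0T_3$, and this guess is wrong. Write $T_3=\sum\tau(n,m)\,x^ny^{6m}$. Expanding the product shows that $\tau(n,m)$ is the number of sequences $(\varepsilon_j,m_j)_{j\ge1}$ with $\varepsilon_j\in\{0,1\}$, $m_j\in\mathbb Z_{\ge0}$, $\sum_j3^{j-1}(\varepsilon_j+m_j)=m$ and $6m-\sum_j(\varepsilon_j+2m_j)=n$. Let $[3\mid k]$ be $1$ if $3$ divides $k$ and $0$ otherwise.

\begin{theorem}\label{thm:A}
We have
\[
\sum_{q,k\ge0}\dim H_q(U_k;\mathbb F_3)\,x^qy^k=\Bigl[P_0(x,y)-\frac{(1+x)\,x^4y^6}{1-y^3}\Bigr]\,T_3(x,y).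
\]
That is, for $k\ge1$ and $q\ge0$,
\begin{align*}
\dim H_q(U_k;\mathbb F_3)={}&\sum_{m=0}^{\lfloor k/6\rfloor}\sum_n\tau(n,m)\,b_{q-n}(k-6m)\\
&-[3\mid k]\sum_{m=0}^{\lfloor k/6\rfloor-1}\bigl(\tau(q-4,m)+\tau(q-5,m)\bigr).
\end{align*}
\end{theorem}

For $k\le11$ only the terms $1+(x^4+x^5)y^6$ of $T_3$ contribute. For instance, the dimensions for $q=0,1,2,\dots$ are
\begin{center}
\begin{tabular}{ll}
$k=6$: & $1,2,3,5,7,9,7,2$;\\
$k=7$: & $1,2,3,5,8,12,14,11,4$;\\
$k=9$: & $1,2,3,5,7,11,16,20,21,15,5$.
\end{tabular}
\end{center}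
The last row is obtained by adding $(x^4+x^5)(1+2x+3x^2+4x^3+2x^4)-(x^4+x^5)$ to $\sum_qb_q(9)x^q$; the polynomial $1+2x+3x^2+4x^3+2x^4$ is $\sum_qb_q(3)x^q$.

In each series of Theorem \ref{thm:B}, multiplication by $1-y$ makes the coefficient of every $x^q$ a polynomial in $y$. So over those fields $\dim H_q(U_k)$ is independent of $k$ for large $k$. The denominator $1-y^3$ destroys this property.

\begin{corollary}\label{cor:D}
For $k\ge\frac32q+1$ the dimension of $H_q(U_k;\mathbb F_3)$ depends, for fixed $q$, only on whether $3\mid k$. It is the coefficient of $x^q$ in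
\[
\Bigl[\frac{1+x^3}{(1-x)^2}-[3\mid k]\,(1+x)\,x^4\Bigr]\,T_3(x,1).
\]
\end{corollary}

For example, $\dim H_4(U_k;\mathbb F_3)=8-[3\mid k]$ for all $k\ge7$. The method works over $\mathbb Z_{(p)}$ as well and determines the integral homology away from $2$.

\begin{theorem}\label{thm:C}
Let $p$ be an odd prime and let $P^{(p)}$ be the series over $\mathbb F_p$ given by Theorems \ref{thm:B} and \ref{thm:A}. All $p$-power torsion in $H_*(U_k;\mathbb Z)$ is killed by $p$. Thus
\[
H_q(U_k;\mathbb Z_{(p)})\cong\mathbb Z_{(p)}^{\,b_q(k)}\oplus(\mathbb Z/p)^{t_q(k)},\qquad \sum_{q,k}t_q(k)\,x^qy^k=\frac{P^{(p)}-P_0}{1+x}.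
\]
There is $p$-torsion in $H_*(U_k;\mathbb Z)$ if and only if $k\ge2p$ when $p\ge5$, and if and only if $k\ge7$ when $p=3$.
\end{theorem}

\subsection*{The method}
A $k$-element subset is a squarefree monomial of degree $k$, and the algebra $A=R[u]/(u^2)$ turns a collision of two points into the product $u\cdot u=0$. Placing a copy of $A$ on every simplex of a simplicial torus gives a chain complex $L$ that computes the compactly supported cohomology of all $U_k$ at once (Section \ref{sec:subsets}). The torus is a product of two circles, so $L$ arises from $A$ by forming the Hochschild complex twice. The first step yields an explicit small algebra $B$ (Section \ref{sec:hh}). The second step needs a resolution of $B$ over $B\otimes B$. Most of it can be written down over $\mathbb Z$; what remains is to kill one cycle $\nu$ together with its divided powers (Section \ref{sec:small}), and this is the only step that depends on the characteristic (Section \ref{sec:res}). In the final model $\nu$ becomes an element $\omega$ with $\omega^3=0$ and, in characteristic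 $\neq2$, $\omega^2\ne0$. Over $\mathbb F_p$ the relation $\nu^p=0$ forces a generator whose differential is a multiple of $\omega^{p-1}$. This vanishes for $p\ge5$, which gives the product formula (Section \ref{sec:C0}), and it does not vanish for $p=3$, which gives the correction term (Section \ref{sec:three}). Section \ref{sec:integral} treats integral coefficients.

\section{Conventions and algebraic background}\label{sec:conv}

Throughout, $R$ is $\mathbb Z$, $\mathbb Z_{(p)}$ or a field, and $\otimes$ means $\otimes_R$. Complexes are homologically graded and concentrated in degrees $\ge0$. Every object carries a second grading, the \emph{weight}, which all maps and differentials preserve unless stated otherwise; it will be the number of points. All complexes consist of free $R$-modules, finitely generated in each degree and weight. A quasi-isomorphism between such complexes is a chain homotopy equivalence, and we write $\simeq$ for a weight preserving chain homotopy equivalence over $R$. An element of degree $n$ and weight $k$ has \emph{codegree} $q=2k-n$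 and \emph{bidegree} $x^qy^k$. The \emph{series} of a bigraded vector space $V$ is $\sum\dim V_{q,k}\,x^qy^k$. A differential lowers the degree by one, so it multiplies bidegrees by $x$.

\subsection*{Divided powers}
A \emph{cdga} is a differential graded algebra that is strictly graded commutative: $xy=(-1)^{|x||y|}yx$, and $x^2=0$ for $|x|$ odd. We write $\Lambda[s_1,s_2,\dots]$ for the exterior algebra on odd generators. For $|f|$ even, the divided power algebra $\Gamma[f]$ has basis $\gamma_i(f)$, $i\ge0$, with $\gamma_0(f)=1$, $\gamma_1(f)=f$ and $\gamma_i(f)\gamma_j(f)=\binom{i+j}i\gamma_{i+j}(f)$; we write $\Gamma[f,g]=\Gamma[f]\otimes\Gamma[g]$. Then $f^i=i!\,\gamma_i(f)$, so $\Gamma[f]=\mathbb Q[f]$ over $\mathbb Q$, while $f^p=0$ over $\mathbb F_p$. By Pascal's rule the shift $\gamma_i(f)\mapsto\gamma_{i-1}(f)$, with $\gamma_{-1}(f)=0$, is a derivation.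

A cycle $z$ of a cdga $E$ can be turned into a boundary by adjoining a variable. If $|z|$ is even, take $E\otimes\Lambda[e]$ with $de=z$. If $|z|$ is odd, take $E\otimes\Gamma[f]$ with $d\gamma_i(f)=z\gamma_{i-1}(f)$; this is a derivation, and $d^2\gamma_i(f)=-z^2\gamma_{i-2}(f)=0$. \emph{For a generator $f$ of a divided power algebra, the formula $df=z$ always means $d\gamma_i(f)=z\gamma_{i-1}(f)$ for all $i$.} Divided powers are the right choice over any ring because of the following fact:
\begin{equation}\label{eq:koszul}
\Lambda[s]\otimes\Gamma[f]\text{ with }ds=0,\ df=s\text{ satisfies }\Lambda[s]\otimes\Gamma[f]\simeq R .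
\end{equation}
Indeed, $d$ sends the basis elements $\gamma_i(f)$, $i\ge1$, bijectively to the basis elements $s\gamma_{i-1}(f)$.

\subsection*{Semifree modules}
Let $E$ be a dga. A dg $E$-module $P$ is \emph{semifree} if it is the union of dg submodules $0=F_{-1}\subset F_0\subset F_1\subset\cdots$ such that each $F_n/F_{n-1}$ is free over $E$ on a basis of cycles. A \emph{semifree resolution} of $N$ is a quasi-isomorphism $P\to N$ with $P$ semifree. Maps from a semifree module lift, uniquely up to homotopy, along quasi-isomorphisms, so any two semifree resolutions of $N$ are homotopy equivalent over $E$. With our gradings, semifreeness is automatic for free modules.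

\begin{lemma}\label{lem:semifree}
Let $E$ be a non-negatively graded dga and $P$ a dg $E$-module whose underlying graded module is free on generators of non-negative degree. Then $P$ is semifree.
\end{lemma}

\begin{proof}
Let $F_n$ be spanned over $E$ by the generators of degree $\le n$. The differential of a generator of degree $n$ has degree $n-1$. Since $E$ has no elements of negative degree, it involves only generators of degree $\le n-1$, so it lies in $F_{n-1}$.
\end{proof}

\section{Subsets of a simplicial torus}\label{sec:subsets}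

Let $A=R[u]/(u^2)$ with $u$ of degree $0$ and weight $1$. For a finite set $I$ the algebra $A^{\otimes I}$ has one tensor factor for each element of $I$, and a map $\sigma\colon I\to I'$ induces the ring map $\sigma_*\colon A^{\otimes I}\to A^{\otimes I'}$ that multiplies the factors along each fiber of $\sigma$ (an empty fiber gives $1$). If $Z$ is a simplicial set with all $Z_n$ finite, then $n\mapsto A^{\otimes Z_n}$ is a simplicial commutative ring $\Lambda_Z(A)$. For a simplicial module $V$ let $N(V)$ be the normalized chain complex: $N(V)_n$ is $V_n$ modulo the images of the degeneracies, and $d=\sum(-1)^jd_j$.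

Let $S=\Delta^1/\partial\Delta^1$ be the simplicial circle and $X=S\times S$, so that $|X|\cong\mathbb T^2$. Let $L=N(\Lambda_X(A))$, with weight $k$ part $L_k$.

\begin{lemma}\label{lem:duality}
For all $q$ and $k$ we have $H_q(U_k;R)\cong H^{2k-q}(\operatorname{Hom}_R(L_k,R))$. If $R$ is a field, then $\sum\dim H_q(U_k;R)\,x^qy^k$ is the series of $H(L)$.
\end{lemma}

\begin{proof}
For $k=0$ both sides are $R$ in degree $0$, so let $k\ge1$. The weight $k$ part of $A^{\otimes X_n}$ has a basis indexed by the $k$-element subsets $M\subset X_n$: put $u$ in the factors indexed by $M$ and $1$ elsewhere. A structure map $\sigma$ of $X$ sends $M$ to $\sigma(M)$ if $\sigma|_M$ is injective, and to $0$ otherwise, because $u^2=0$. Let $\Delta_k\subset X^k$ be the simplicial subset of tuples with two equal entries, and let $Y_k=(X^k/\mathbf S_k)/(\Delta_k/\mathbf S_k)$; for $k=1$, where $\Delta_k$ is empty, this means $X$ with a disjoint basepoint. The $n$-simplices of $Y_k$ are the $k$-element subsets of $X_n$ and the basepoint, and $\sigma$ sends $M$ to the basepoint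 exactly when $\sigma|_M$ is not injective. Hence $L_k$ is the reduced normalized chain complex of $Y_k$, and $H^n(\operatorname{Hom}(L_k,R))=\tilde H^n(|Y_k|;R)$.

Realization commutes with quotients and, as $X$ has finitely many nondegenerate simplices, with the product $X^k$; it takes $\Delta_k$ to the fat diagonal of $(\mathbb T^2)^k$. So $|Y_k|$ is a finite CW complex, its basepoint $\infty$ is a vertex, and $|Y_k|\setminus\{\infty\}=U_k$. By definition of compactly supported cohomology and by excision of $\{\infty\}$,
\[
H^n_c(U_k)=\operatorname{colim}_CH^n(U_k,U_k\setminus C)=\operatorname{colim}_CH^n(|Y_k|,|Y_k|\setminus C),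
\]
where $C$ runs over the compact subsets of $U_k$. Since $|Y_k|$ is compact Hausdorff, the sets $|Y_k|\setminus C$ are exactly the open neighborhoods of $\infty$. CW complexes are locally contractible \cite[Prop.~A.4]{Hatcher}, so the contractible neighborhoods $V$ are cofinal, and for these $H^n(|Y_k|,V)\cong H^n(|Y_k|,\infty)$. Hence $H^n_c(U_k;R)\cong\tilde H^n(|Y_k|;R)$.

The manifold $U_k$ is orientable, because permuting copies of $\mathbb R^2$ preserves the orientation of $\mathbb R^{2k}$. Poincar\'e duality \cite[Thm.~3.35]{Hatcher} gives $H^n_c(U_k;R)\cong H_{2k-n}(U_k;R)$. Over a field, $H^n(\operatorname{Hom}(L_k,R))$ is dual to $H_n(L_k)$, and degree $n=2k-q$ in weight $k$ is codegree $q$.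
\end{proof}

By Lemma \ref{lem:duality} it suffices to know $L$ up to $\simeq$.

\section{Two circles: Hochschild complexes}\label{sec:hh}

The set $S_l$ of $l$-simplices of the circle is $\{0,1,\dots,l\}$, where $0$ is the basepoint and $i\ge1$ is the monotone map $[l]\to[1]$ with exactly $i$ zeros. The face $d_j$ identifies $j$ with $j+1$ for $j<l$, the face $d_l$ identifies $l$ with $0$, and the degeneracy $s_j\colon S_l\to S_{l+1}$ is the order preserving injection that misses $j+1$. The construction $I\mapsto E^{\otimes I}$ of Section \ref{sec:subsets} makes sense for any graded commutative dga $E$: the algebra $E^{\otimes I}$ is the coproduct of $I$ copies of $E$ among graded commutative dgas, and $\sigma_*$ is the dga map that sends the $i$th factor identically to the $\sigma(i)$th factor. The simplicial object $l\mapsto E^{\otimes S_l}=E\otimes E^{\otimes l}$ has faces that multiply cyclically adjacent factors. Its total complex is the \emph{Hochschild complex} of $E$.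

We use two forms of the Eilenberg--Zilber theorem. First, for simplicial modules $V,W$ the shuffle map
\[
\nabla\colon N(V)\otimes N(W)\to N(V\otimes W),\quad x\otimes y\mapsto\sum_{(\mu,\nu)}\operatorname{sgn}(\mu,\nu)\,s_{\nu_j}\cdots s_{\nu_1}x\otimes s_{\mu_i}\cdots s_{\mu_1}y,
\]
where $|x|=i$, $|y|=j$ and $(\mu_1<\dots<\mu_i,\ \nu_1<\dots<\nu_j)$ runs over the shuffles of $\{0,\dots,i+j-1\}$, is a natural chain homotopy equivalence, and it is associative, unital and symmetric. So $N$, with the product $N(\text{mult})\circ\nabla$, is a functor from simplicial commutative rings to graded commutative dgas. Second, the chain complex of the diagonal of a bisimplicial module is homotopy equivalent to the total complex of the associated double complex, normalized or not in either direction.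

\subsection*{The first circle}
Let $B=N(\Lambda_S(A))$ with the shuffle product.

\begin{lemma}\label{lem:B}
There is an isomorphism of dgas
\[
B=A\otimes\Lambda[a]\otimes\Gamma[v],\qquad da=0,\quad dv=2ua,
\]
where $a$ has degree $1$ and weight $1$, and $v$ has degree $2$ and weight $2$.
\end{lemma}

\begin{proof}
The degeneracies insert $1$ in one of the positions $1,\dots,n$ of $A\otimes A^{\otimes n}$. Hence $B_n$ has the basis $[u^n]=1\otimes u^{\otimes n}$ and $u[u^n]=u\otimes u^{\otimes n}$. Since $u^2=0$, only $d_0$ and $d_n$ can be nonzero on $[u^n]$, and both give $u[u^{n-1}]$; all faces vanish on $u[u^n]$. So $d[u^n]=(1+(-1)^n)\,u[u^{n-1}]$ for $n\ge1$ and $d(u[u^n])=0$.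

The product is $A$-linear. In $[u^i][u^j]$ each shuffle puts the letters $u$ of the two factors in complementary positions, so $[u^i][u^j]=c_{ij}[u^{i+j}]$ with $c_{ij}$ the signed number of shuffles. Shuffles are words in $i$ letters $X$ and $j$ letters $Y$, so $c_{ij}$ is the coefficient of $X^iY^j$ in $(X+Y)^{i+j}$ when $YX=-XY$. Then $X^2$ and $Y^2$ are central and $(X+Y)^2=X^2+Y^2$, so
\[
(X+Y)^{2m}=\sum_l\binom mlX^{2l}Y^{2m-2l},\qquad (X+Y)^{2m+1}=(X+Y)\sum_l\binom mlX^{2l}Y^{2m-2l}.
\]
Thus $c_{2i,2j}=c_{2i+1,2j}=c_{2i,2j+1}=\binom{i+j}i$ and $c_{2i+1,2j+1}=0$. Put $a=[u]$ and $\gamma_i(v)=[u^{2i}]$. Then $a^2=0$, $a\gamma_i(v)=[u^{2i+1}]$, the $\gamma_i(v)$ multiply as divided powers, and $d\gamma_i(v)=2u[u^{2i-1}]=2ua\gamma_{i-1}(v)$.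
\end{proof}

\begin{example}\label{ex:mobius}
The first half of the proof of Lemma \ref{lem:duality} applies to $S$ in place of $X$. The weight $2$ part of $B$ has basis $v$, $ua$ with $dv=2ua$. This is the reduced cellular chain complex of $\mathbb{RP}^2$, the one-point compactification of the open M\"obius band of unordered pairs of distinct points on a circle. The band is not orientable, so the duality step, which used that $\mathbb T^2$ has even dimension, has no direct analog here.
\end{example}

\subsection*{The second circle}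
We regard $B$ as a dg module over $B\otimes B$ through multiplication.

\begin{lemma}\label{lem:HH}
For every semifree resolution $P\to B$ over $B\otimes B$ we have $L\simeq B\otimes_{B\otimes B}P$.
\end{lemma}

\begin{proof}
Write $\Lambda=\Lambda_S(A)$. The simplicial ring $\Lambda_X(A)$ is the diagonal of the bisimplicial ring $(m,l)\mapsto A^{\otimes(S_m\times S_l)}=(\Lambda_m)^{\otimes S_l}$. Hence $L$ is homotopy equivalent to the total complex of the simplicial chain complex $l\mapsto N(\Lambda^{\otimes S_l})$.

We want to replace $N(\Lambda^{\otimes S_l})$ by $B^{\otimes S_l}$, and the point is to do so compatibly with the faces. For a finite set $I$ let $\iota_i\colon\Lambda\to\Lambda^{\otimes I}$ be the inclusion of the $i$th factor, and let $\nabla_I\colon B^{\otimes I}\to N(\Lambda^{\otimes I})$ be the dga map that restricts to $N(\iota_i)$ on the $i$th factor. For $\sigma\colon I\to I'$ the dga maps $N(\sigma_*)\circ\nabla_I$ and $\nabla_{I'}\circ\sigma_*$ both restrict to $N(\iota_{\sigma(i)})$ on the $i$th factor, so they agree: $\nabla_I$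 is natural in $I$. By the definition of the shuffle product, $N(\iota_1)(x)\cdot N(\iota_2)(y)=\nabla(x\otimes y)$ in $N(\Lambda\otimes\Lambda)$, and by associativity $\nabla_I$ is the iterated shuffle map. It is therefore a homotopy equivalence. A map of simplicial chain complexes that is a quasi-isomorphism for each $l$ is one on total complexes (filter by $l$). So $L$ is homotopy equivalent to the Hochschild complex of $B$.

Let $\mathrm{Bar}$ be the total complex of $l\mapsto B\otimes B^{\otimes l}\otimes B$, with faces multiplying adjacent factors and with $B\otimes B$ acting on the outer factors. Multiplication $\mathrm{Bar}\to B$ is a quasi-isomorphism, since $x\mapsto1\otimes x$ contracts the augmented simplicial direction. As a graded module $\mathrm{Bar}$ is free over $B\otimes B$ on bases of the shifted $B^{\otimes l}$, so it is semifree by Lemma \ref{lem:semifree}. The Hochschild complex is $B\otimes_{B\otimes B}\mathrm{Bar}$. Finally, $\mathrm{Bar}$ and $P$ are homotopy equivalent over $B\otimes B$, and $B\otimes_{B\otimes B}-$ preserves homotopy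 equivalences.
\end{proof}

\section{A small resolution of the diagonal}\label{sec:small}

In $B\otimes B$ write $u,a,v$ for the left and $u',a',v'$ for the right generators. To resolve $B$ we must make the differences $u-u'$, $a-a'$, $v-v'$ bound. The even cycle $u-u'$ is killed by an exterior generator $b$. The relation $(u+u')(u-u')=u^2-u'^2=0$ then makes $(u+u')b$ an odd cycle, which is killed by a divided power generator $t$. The odd cycle $a-a'$ is killed by a divided power generator $c$. This gives the cdga
\[
Q=(B\otimes B)\otimes\Lambda[b]\otimes\Gamma[t]\otimes\Gamma[c],\qquad db=u-u',\quad dt=(u+u')b,\quad dc=a-a',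
\]
where $b,t,c$ have degrees $1,2,2$ and weights $1,2,1$.

The third difference is not a cycle: $d(v-v')=2ua-2u'a'=2u(a-a')+2(u-u')a'$. The right side is the boundary of $2uc+2ba'$, so
\[
\nu=v-v'-2uc-2ba'
\]
is a cycle of degree $2$ and weight $2$. Killing $\nu$ alone is not enough, because $B\otimes B$ contains all divided powers of $v$ and $v'$. We show that $\nu$ has divided powers, that they split off from $Q$, and that dividing them out leaves $B$.

Let first $R=\mathbb Z$, so that $Q$ is torsion free. Since $(uc)^2=0=(ba')^2$, the multinomial theorem gives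
\[
\gamma_i(\nu):=\frac{\nu^i}{i!}=\sum\gamma_{i_1}(v)\,(-1)^{i_2}\gamma_{i_2}(v')\,(-2uc)^{i_3}(-2ba')^{i_4},
\]
summed over $i_1+i_2+i_3+i_4=i$ with $i_3,i_4\le1$; this lies in $Q$. From $i!\,d\gamma_i(\nu)=d(\nu^i)=0$ we get $d\gamma_i(\nu)=0$, and the $\gamma_i(\nu)$ multiply as divided powers. By base change we obtain for every $R$ a cdga map $\Gamma[\nu]\to Q$, where $\Gamma[\nu]$ has zero differential.

Let $Q'=A\otimes A\otimes\Lambda[a,a',b]\otimes\Gamma[v',t,c]\subset Q$, a subalgebra closed under $d$. The algebra $Q$ is free over $Q'$ on the $\gamma_i(v)$, and $\gamma_i(\nu)-\gamma_i(v)$ lies in the $Q'$-span of the $\gamma_j(v)$ with $j<i$. So the $\gamma_i(\nu)$ are also a basis, and multiplication is an isomorphism of dgas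
\begin{equation}\label{eq:split}
Q'\otimes\Gamma[\nu]\cong Q .
\end{equation}
Let $\Gamma[\nu]$ act on $R$ through $\gamma_i(\nu)\mapsto0$ for $i\ge1$.

\begin{lemma}\label{lem:Q}
Let $\pi\colon Q\to B$ be the algebra map that is multiplication on $B\otimes B$ and sends $b$, $\gamma_i(t)$, $\gamma_i(c)$ to $0$ for $i\ge1$. Then $\pi$ induces a quasi-isomorphism of dg $B\otimes B$-modules $Q\otimes_{\Gamma[\nu]}R\to B$.
\end{lemma}

\begin{proof}
The differentials of $b,\gamma_i(t),\gamma_i(c)$ are multiples of $u-u'$, $b$, $a-a'$, which $\pi$ kills, so $\pi$ is a dga map. We have $\pi(\nu)=0$. Over $\mathbb Z$ this gives $i!\,\pi(\gamma_i(\nu))=0$ in the torsion free ring $B$, so $\pi(\gamma_i(\nu))=0$ for $i\ge1$, over $\mathbb Z$ and hence over $R$. Thus $\pi$ factors through $Q\otimes_{\Gamma[\nu]}R$, which is $Q'$ by \eqref{eq:split}, and the induced map is $\pi|_{Q'}$, with $\gamma_i(v')\mapsto\gamma_i(v)$.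

Filter $Q'$ and $B$ by the index $i$ of $\gamma_i(v')$ and $\gamma_i(v)$. These filtrations by subcomplexes are increasing, exhaustive and start at $0$, so it suffices to treat the graded pieces. On each piece the map is
\[
\bigl(A\otimes A\otimes\Lambda[b]\otimes\Gamma[t]\bigr)\otimes\bigl(\Lambda[a,a']\otimes\Gamma[c]\bigr)\longrightarrow A\otimes\Lambda[a],
\]
with zero differential on the target. The second factor is $\Lambda[a']\otimes\bigl(\Lambda[a-a']\otimes\Gamma[c]\bigr)$, so it maps to $\Lambda[a]$ by a homotopy equivalence by \eqref{eq:koszul}. In the first factor, $d(b\gamma_i(t))=(u-u')\gamma_i(t)$ and $d\gamma_i(t)=(u+u')b\gamma_{i-1}(t)$, so it is the complex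
\[
\cdots\xrightarrow{\,u-u'\,}A\otimes A\xrightarrow{\,u+u'\,}A\otimes A\xrightarrow{\,u-u'\,}A\otimes A .
\]
For either sign, $(\alpha+\beta u+\beta'u'+\lambda uu')(u\pm u')=\alpha(u\pm u')+(\beta'\pm\beta)uu'$. Hence $\ker(u-u')=\langle u+u',uu'\rangle=\operatorname{im}(u+u')$ and $\ker(u+u')=\langle u-u',uu'\rangle=\operatorname{im}(u-u')$, and the complex is a resolution of $(A\otimes A)/(u-u')=A$. A tensor product of two homotopy equivalences is a homotopy equivalence.
\end{proof}

The module $Q\otimes_{\Gamma[\nu]}R$ is not free over $B\otimes B$, since $\nu$ has been set to zero. Replacing $R$ by a free resolution over $\Gamma[\nu]$ repairs this.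

\begin{proposition}\label{prop:model}
Let $\mathcal T\to R$ be a quasi-isomorphism of dg $\Gamma[\nu]$-modules, where the graded module underlying $\mathcal T$ is free over $\Gamma[\nu]$ on generators of non-negative degree. Then $L\simeq\bar Q\otimes_{\Gamma[\nu]}\mathcal T$, where
\[
\bar Q=A\otimes\Lambda[a,b]\otimes\Gamma[c,v,t],\qquad dv=2ua,\quad dt=2ub,\quad da=db=dc=0,
\]
and $\Gamma[\nu]$ acts through $\nu\mapsto\omega:=2ab-2uc$, $\gamma_2(\nu)\mapsto-4uabc$, and $\gamma_i(\nu)\mapsto0$ for $i\ge3$.
\end{proposition}

\begin{proof}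
By \eqref{eq:split} the $Q$-linear map $Q\otimes_{\Gamma[\nu]}\mathcal T\to Q\otimes_{\Gamma[\nu]}R$ is the map of complexes $Q'\otimes\mathcal T\to Q'\otimes R$. It is a quasi-isomorphism because $\mathcal T\to R$ is a homotopy equivalence over $R$. With Lemma \ref{lem:Q} we get a quasi-isomorphism $Q\otimes_{\Gamma[\nu]}\mathcal T\to B$. As a graded module the source is free over $Q$, hence over $B\otimes B$, so it is semifree by Lemma \ref{lem:semifree}. Lemma \ref{lem:HH} gives $L\simeq(B\otimes_{B\otimes B}Q)\otimes_{\Gamma[\nu]}\mathcal T$. The cdga $B\otimes_{B\otimes B}Q$ is obtained from $Q$ by removing the primes, which gives $\bar Q$, and $\nu\mapsto-2uc-2ba=\omega$. Over $\mathbb Z$ we have $\omega^2=-8uabc$ and $\omega^3=0$. Since $\bar Q$ is then torsion free, $\gamma_i(\nu)\mapsto\omega^i/i!$, which gives the stated values over $\mathbb Z$ and hence over $R$.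
\end{proof}

\section{Resolving the ground ring over $\Gamma[\nu]$}\label{sec:res}

The shape of $\mathcal T$ is dictated by the multiplicative structure of $\Gamma[\nu]$ at the prime $p$. Put $\nu_j=\gamma_{p^j}(\nu)$, of degree and weight $2p^j$.

\begin{lemma}\label{lem:digits}
Let $p$ be a prime and $R=\mathbb Z_{(p)}$. The monomials $\prod_j\nu_j^{i_j}$ with $0\le i_j<p$ form a basis of $\Gamma[\nu]$, and $\nu_j^p=p\eta_j\nu_{j+1}$ with units $\eta_j$. Consequently $\Gamma[\nu]=\bigotimes_{j\ge0}\mathbb F_p[\nu_j]/(\nu_j^p)$ over $\mathbb F_p$.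
\end{lemma}

\begin{proof}
Let $n=\sum i_jp^j$ with $0\le i_j<p$. Legendre's formula says that the $p$-adic valuation of $n!$ is $\sum_ji_j\frac{p^j-1}{p-1}$. We have $\prod\nu_j^{i_j}=\frac{n!}{\prod(p^j!)^{i_j}}\gamma_n(\nu)$, and the coefficient has valuation $0$. Also $\nu_j^p=\frac{p^{j+1}!}{(p^j!)^p}\nu_{j+1}$, and this coefficient has valuation $\frac{p^{j+1}-1}{p-1}-p\,\frac{p^j-1}{p-1}=1$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B} for $\mathbb F_2$]
Over $\mathbb F_2$ the differential of $\bar Q$ is zero and all $\gamma_i(\nu)$, $i\ge1$, act on $\bar Q$ by zero. Let $\mathcal T_j$ be free over $\mathbb F_2[\nu_j]/(\nu_j^2)$ on symbols $g_{j,i}$, $i\ge0$, with $g_{j,0}=1$ and $dg_{j,i}=\nu_jg_{j,i-1}$. It resolves $\mathbb F_2$, because multiplication by $\nu_j$ has equal kernel and image. The symbol $g_{j,i}$ has degree $i(2^{j+1}+1)$ and weight $i2^{j+1}$, so its bidegree is $(x^{2^{j+1}-1}y^{2^{j+1}})^i$. Take $\mathcal T=\bigotimes_{j\ge0}\mathcal T_j$; only finitely many factors matter in each weight, so $\mathcal T$ resolves $\mathbb F_2$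 by the K\"unneth theorem. The differential of $\bar Q\otimes_{\Gamma[\nu]}\mathcal T$ is zero. The generators $u;a,b;c;v,t$ have bidegrees $x^2y;\ xy;\ y;\ x^2y^2$, so the series of this complex is the one stated. Apply Proposition \ref{prop:model} and Lemma \ref{lem:duality}.
\end{proof}

Now let $p$ be odd. We kill each $\nu_j$ by an exterior generator $e_j$. By Lemma \ref{lem:digits} the odd element $\nu_j^{p-1}e_j-p\eta_je_{j+1}$ is then a cycle, since its boundary is $\nu_j^p-p\eta_j\nu_{j+1}=0$, and we kill it by a divided power generator $f_{j+1}$. So for $R=\mathbb Z_{(p)}$ or $\mathbb F_p$ let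
\[
\mathcal T=\Gamma[\nu]\otimes\Lambda[e_j]_{j\ge0}\otimes\Gamma[f_j]_{j\ge1},\qquad de_j=\nu_j,\quad df_{j+1}=\nu_j^{p-1}e_j-p\eta_je_{j+1}.
\]
Here $e_j$ has degree $2p^j+1$ and $f_j$ has degree $2p^j+2$; both have weight $2p^j$.

\begin{lemma}\label{lem:T}
For $R=\mathbb F_p$ and for $R=\mathbb Z_{(p)}$ the augmentation $\mathcal T\to R$ is a quasi-isomorphism.
\end{lemma}

\begin{proof}
Over $\mathbb F_p$, $\mathcal T$ is the tensor product over $j\ge0$ of the complexes $\mathbb F_p[\nu_j]/(\nu_j^p)\otimes\Lambda[e_j]\otimes\Gamma[f_{j+1}]$. In such a factor $d(e_j\gamma_i(f_{j+1}))=\nu_j\gamma_i(f_{j+1})$ and $d\gamma_i(f_{j+1})=\nu_j^{p-1}e_j\gamma_{i-1}(f_{j+1})$. This is the periodic resolution of $\mathbb F_p$ whose maps are alternately $\nu_j$ and $\nu_j^{p-1}$; it is exact because each of these two elements generates the annihilator of the other. The K\"unneth theorem finishes this case, as only finitely many factors matter in each weight. Over $\mathbb Z_{(p)}$, the cone of the augmentation is in each weight a finite complex of finitely generated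 free modules that is acyclic mod $p$. Its homology $H$ satisfies $H/pH=0$ by universal coefficients, so $H=0$ by Nakayama's lemma.
\end{proof}

When $2$ is invertible the factors $2$ in $\bar Q$ can be scaled away. Define over any $R$ the cdga
\begin{equation}\label{eq:C0}
C_0=A\otimes\Lambda[a,b,e]\otimes\Gamma[c,v,t],\quad dv=ua,\quad dt=ub,\quad de=ab-uc,\quad da=db=dc=0,
\end{equation}
and put $z=uabce$. This $z$ is a cycle, since $uabc(ab-uc)=0$.

\begin{proposition}\label{prop:M}
Over $\mathbb Q$ we have $L\simeq C_0$. For $p$ odd and $R=\mathbb Z_{(p)}$ or $\mathbb F_p$ we have $L\simeq M$, where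
\begin{gather*}
M=C_0\otimes\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge1},\\
de_j=0,\qquad df_1=\zeta-p\eta_0e_1,\qquad df_j=-p\eta_{j-1}e_j\ \ (j\ge2),
\end{gather*}
with $\zeta=0$ for $p\ge5$ and $\zeta=-16z$ for $p=3$.
\end{proposition}

\begin{proof}
If $\frac12\in R$, the map $\gamma_i(v)\mapsto2^i\gamma_i(v)$, $\gamma_i(t)\mapsto2^i\gamma_i(t)$, $e_0\mapsto2e$, fixing the other generators, is an isomorphism of cdgas from $\bar Q\otimes\Lambda[e_0]$, $de_0=\omega$, to $C_0$. Over $\mathbb Q$ apply Proposition \ref{prop:model} with $\mathcal T=\mathbb Q[\nu]\otimes\Lambda[e_0]$, $de_0=\nu$, a resolution because $\nu$ is not a zero divisor. For $p$ odd use the resolution of Lemma \ref{lem:T}. Then $\bar Q\otimes_{\Gamma[\nu]}\mathcal T=\bar Q\otimes\Lambda[e_j]_{j\ge0}\otimes\Gamma[f_j]_{j\ge1}$, with $\nu_0$ replaced by $\omega$ and, because $p^j\ge3$, with $\nu_j$ replaced by $0$ for $j\ge1$. This gives the stated differentials with $\zeta=\omega^{p-1}e_0$. For $p\ge5$ we have $\omega^{p-1}=0$ since $\omega^3=0$. For $p=3$ we have $\omega^2e_0=-8uabc\cdot2e=-16z$.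
\end{proof}

The gradings of the generators of $M$ are as follows.
\begin{center}
\begin{tabular}{l|ccccccc}
 & $u$ & $a,b$ & $c$ & $v,t$ & $e$ & $e_j$ & $f_j$\\ \hline
degree & $0$ & $1$ & $2$ & $2$ & $3$ & $2p^j+1$ & $2p^j+2$\\
weight & $1$ & $1$ & $1$ & $2$ & $2$ & $2p^j$ & $2p^j$\\
bidegree & $x^2y$ & $xy$ & $y$ & $x^2y^2$ & $xy^2$ & $x^{2p^j-1}y^{2p^j}$ & $x^{2p^j-2}y^{2p^j}$
\end{tabular}
\end{center}
In particular $\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge1}$ has series $T_p$, and $M$ has finite total rank in each weight.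

\begin{example}
In weight $1$ the complex $C_0$ has basis $c;\,a,b;\,u$ in codegrees $0,1,2$ and zero differential, as it should for $U_1=\mathbb T^2$. In weight $2$ it has basis $\gamma_2(c)$;\ $ac,bc,e$;\ $ab,uc,v,t$;\ $ua,ub$ in codegrees $0,1,2,3$. The three differentials $de=ab-uc$, $dv=ua$, $dt=ub$ leave homology of ranks $1,2,1,0$, in agreement with the computation for $U_2$ in Section \ref{sec:intro}.
\end{example}

\section{The homology of $C_0$}\label{sec:C0}

Let $K$ be any field and take $R=K$ in \eqref{eq:C0}. (The condition $\frac12\in R$ was needed to relate $C_0$ to $L$, not to study $C_0$.) One might expect the homology to depend on the characteristic, since multiplication by $c$ on $\Gamma[c]$ is injective over $\mathbb Q$ and has a kernel over $\mathbb F_p$. We show that the dimensions do not depend on $K$, and we extract a criterion for certain classes to vanish, which does.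

Because $u^2=0$, it pays to separate the differential according to powers of $u$. Let $\Gamma=\Gamma[c,v,t]$, with series $G=\frac1{(1-y)(1-x^2y^2)^2}$, and let $D=C_0/(u)=\Lambda[a,b,e]\otimes\Gamma$, with $d_De=ab$ and $d_D=0$ on the other generators. For $g\in\Gamma$ let $g_v$ and $g_t$ be the images of $g$ under the shifts of $\Gamma[v]$ and of $\Gamma[t]$, extended linearly over the other two factors; these two derivations commute. On $C_0=D\oplus uD$ we have $d=d_D+u\delta$, where $\delta$ is the derivation of $D$ of degree $-1$ with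
\[
\delta g=ag_v+bg_t\ \ (g\in\Gamma),\qquad\delta e=-c,\qquad\delta a=\delta b=0 .
\]
The coefficient of $u$ in $d^2=0$ says $d_D\delta+\delta d_D=0$, so $\delta$ acts on $H(D)$. The connecting map of $0\to uD\to C_0\to D\to0$ sends $[s]$ to $u[\delta s]$. Hence there is an exact sequence
\begin{equation}\label{eq:ses}
0\to u\operatorname{coker}\delta\to H(C_0)\to\ker\delta\to0,\qquad\delta\colon H(D)\to H(D).
\end{equation}
In $\Lambda[a,b,e]$ the only nonzero differential of a monomial is $d_De=ab$. So $H(D)=W\otimes\Gamma$ with $W=\langle1,a,b,ae,be,abe\rangle$, of series $w=1+2xy+2x^2y^3+x^3y^4$.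

We compute $\delta$ on $H(D)$, where $ab\Gamma=0$. We have $\delta(ag)=-abg_t$, $\delta(bg)=abg_v$ and $\delta(abe\,g)=-abcg$, so $\delta$ vanishes on $a\Gamma\oplus b\Gamma\oplus abe\,\Gamma$. Next, $\delta(ae\,h)=ach+ae(ah_v+bh_t)=ach-abe\,h_t$ and $\delta(be\,l)=bcl+be(al_v+bl_t)=bcl+abe\,l_v$. Therefore, for $g,h,l\in\Gamma$,
\begin{equation}\label{eq:delta}
\delta(g+ae\,h+be\,l)=a(g_v+ch)+b(g_t+cl)+abe\,(l_v-h_t).
\end{equation}
The three components look like a gradient and a curl, and divided powers satisfy a Poincar\'e lemma in every characteristic. Write $\Gamma=\Gamma[c]\oplus\Gamma^+$, where $\Gamma^+$ is the $\Gamma[c]$-submodule spanned by the $\gamma_i(v)\gamma_j(t)$ with $i+j>0$.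

\begin{lemma}\label{lem:poincare}
If $g_v=g_t=0$, then $g\in\Gamma[c]$. If $l_v=h_t$, then $(h,l)=(\varphi_v,\varphi_t)$ for a unique $\varphi\in\Gamma^+$.
\end{lemma}

\begin{proof}
The complex $\Gamma\to\Gamma^2\to\Gamma$, $g\mapsto(g_v,g_t)$, $(h,l)\mapsto l_v-h_t$, is $\Gamma[c]$ tensored with the two-term complexes given by the shifts $\Gamma[v]\to\Gamma[v]$ and $\Gamma[t]\to\Gamma[t]$. Each shift is surjective with kernel $K\cdot1$. By the K\"unneth theorem the complex has homology $\Gamma[c]$ on the left and is exact elsewhere.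
\end{proof}

\begin{proposition}\label{prop:C0}
For every field $K$ the series of $H(C_0)$ is $P_0$.
\end{proposition}

\begin{proof}
Suppose that \eqref{eq:delta} vanishes. By Lemma \ref{lem:poincare}, $(h,l)=(\varphi_v,\varphi_t)$ for a unique $\varphi\in\Gamma^+$; then $(g+c\varphi)_v=(g+c\varphi)_t=0$, so $g=\kappa-c\varphi$ with $\kappa\in\Gamma[c]$. Conversely, every element $\kappa-c\varphi+ae\,\varphi_v+be\,\varphi_t$ lies in the kernel, and it determines $\kappa$ and $\varphi$. The terms involving $\varphi$ have the bidegree of $\varphi$ multiplied by $y$. So the kernel of $\delta$ on $\Gamma\oplus ae\,\Gamma\oplus be\,\Gamma$ has series $\frac1{1-y}+y\bigl(G-\frac1{1-y}\bigr)=1+yG$, whatever the kernel of multiplication by $c$ may be. The rank of $\delta$, indexed by the bidegree of the source, has series $\rho=(1+2x^2y^3)G-1-yG$. Since $u\delta$ multiplies bidegrees by $x$, the space $u\operatorname{coker}\delta$ has series $x^2ywG-x\rho$. By \eqref{eq:ses} the series of $H(C_0)$ is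
\[
(2xy+x^3y^4)G+1+yG+x^2ywG-x\rho=1+x+NG,
\]
\[
N=y-x+3xy+x^2y+2x^3y^2-2x^3y^3+x^3y^4+2x^4y^4+x^5y^5 .
\]
Adding $x/G=x-xy-2x^3y^2+2x^3y^3+x^5y^4-x^5y^5$ to $N$ gives $(1+x)^2(y+x^3y^4)$. So the series is $1+(1+x)^2y(1+x^3y^3)G$, which is \eqref{eq:P0}.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:B} for $\mathbb Q$ and $\mathbb F_p$, $p\ge5$]
Use Lemma \ref{lem:duality} and Propositions \ref{prop:M} and \ref{prop:C0}. Over $\mathbb Q$ the series is that of $H(C_0)$. Over $\mathbb F_p$ with $p\ge5$ all $e_j$ and $f_j$ in $M$ have zero differential, so $H(M)$ has series $P_0T_p$.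
\end{proof}

For $p=3$ we must decide which multiples of $z=u\,abe\,c$ are boundaries.

\begin{lemma}\label{lem:top}
Let $s\in\Gamma$. The cycle $u\,abe\,s$ is a boundary in $C_0$ if and only if $cs=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:ses} it is a boundary if and only if $abe\,s$ lies in the image of $\delta$ on $H(D)$. If \eqref{eq:delta} equals $abe\,s$, then $ch=-g_v$, $cl=-g_t$ and $s=l_v-h_t$, so $cs=(cl)_v-(ch)_t=-g_{tv}+g_{vt}=0$. Conversely, let $cs=0$, and let $l$ be the image of $s$ under the $\Gamma[c,t]$-linear map $\gamma_i(v)\mapsto\gamma_{i+1}(v)$. Then $l_v=s$ and $cl=0$, so $\delta(be\,l)=abe\,s$.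
\end{proof}

\section{The prime $3$}\label{sec:three}

Let $R=\mathbb F_3$, so that $\zeta=-16z=-z$ and $c^3=6\gamma_3(c)=0$. Write $f=f_1$ and $F=x^4y^6$ for its bidegree; both $z$ and $e_1$ have bidegree $xF$. By Proposition \ref{prop:M},
\begin{equation}\label{eq:Lmod3}
L\simeq C\otimes\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge2},\qquad C=C_0\otimes\Gamma[f],\quad df=-z,
\end{equation}
with zero differential on the last two factors of the first product. It remains to find the series $P_C$ of $H(C)$.

\subsection*{Weights six and seven}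
In weight $6$ the complex $C$ is $C_0$ together with the element $f$. The cycle $z=u\,abe\,c$ is not a boundary in $C_0$ by Lemma \ref{lem:top}, since $c\cdot c=2\gamma_2(c)\ne0$. So $f$ does not survive and it removes the class $[z]$. The guess $P_0T_3$ counts $f$ and $[z]$, of bidegrees $F$ and $xF$, so the true series is smaller by $(1+x)F$. What is left in weight $6$ is $H(C_0)/[z]$ together with $e_1$, and this has the rational dimensions $b_q(6)$.

In weight $7$ the complex $C$ is $C_0$ together with $fu,fa,fb,fc$. The first three are cycles, because $zu=za=zb=0$. For the fourth, $d(fc)=-zc$, and now $c\cdot c^2=0$, so $zc$ is a boundary. Explicitly $d(be)=ubc$, so $d(be\,c^2v)=ubc^3v+be\,c^2ua=zc$, and $fc+be\,c^2v$ is a cycle. Nothing cancels, and the guess is right in weight $7$: the classes $f$ and $e_1$ times $c,a,b,u$ add $(x^4+x^5)(1+x)^2$ to $\sum_qb_q(7)x^q$. The behavior of $f\gamma_i(c)$ is governed in the same way by $c^2\gamma_i(c)=(i+1)(i+2)\gamma_{i+2}(c)$, which is nonzero exactly when $3\mid i$. This is the source of the denominator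 $1-y^3$.

\subsection*{The general case}
Two difficulties remain. There are many other nonzero classes of the form $[zg]$, for example $[zv]$, since $c^2v\ne0$, and we must show that these are not hit. Also, the higher divided powers $\gamma_i(f)$ could produce further cancellations. One exact sequence handles both. The shift $\partial_f\colon C\to C$, $\gamma_i(f)s\mapsto\gamma_{i-1}(f)s$ for $s\in C_0$, commutes with $d(\gamma_i(f)s)=-z\gamma_{i-1}(f)s+\gamma_i(f)\,ds$. It is surjective with kernel $C_0$, and it divides bidegrees by $F$. Writing $\theta$ for the induced map on homology, we obtain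
\begin{equation}\label{eq:les}
\cdots\to H(C_0)\to H(C)\xrightarrow{\ \theta\ }H(C)\xrightarrow{\ \partial\ }H(C_0)\to\cdots .
\end{equation}
An element $\sum_i\gamma_i(f)s_i$ with $s_i\in C_0$ is a cycle if and only if $ds_i=zs_{i+1}$ for all $i$. Its lift $\sum_i\gamma_{i+1}(f)s_i$ has boundary $-zs_0+\sum_i\gamma_{i+1}(f)(ds_i-zs_{i+1})=-zs_0$. So $\partial\bigl[\sum_i\gamma_i(f)s_i\bigr]=-[zs_0]$.

\begin{lemma}\label{lem:image}
The image of $\partial$ has the basis $[z\gamma_{3m}(c)]$, $m\ge0$.
\end{lemma}

\begin{proof}
Let $\sum\gamma_i(f)s_i$ be a cycle; we use only the condition $ds_0=zs_1$. Let $J\subset C_0$ be the ideal $(u,a,b,e)$. Then $zJ=0$ and $C_0/J=\Gamma$. If $g,g_1\in\Gamma$ are the images of $s_0,s_1$, then $zs_0=zg$ and $zs_1=u\,abe\,cg_1$. Write $s_0=s'+us''$ with $s',s''\in D$. The condition becomes $d_Ds'=0$ and $\delta s'+d_Ds''=abe\,cg_1$, so $\delta[s']=abe\,cg_1$ in $H(D)$. The component of $[s']$ on $1\in W$ is $g$; let $h,l$ be the components on $ae$, $be$. Comparing the coefficients of $a$ and $b$ in \eqref{eq:delta} gives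 $g_v=-ch$ and $g_t=-cl$.

Write $g=\kappa+g^+$ with $\kappa\in\Gamma[c]$ and $g^+\in\Gamma^+$. Here characteristic $3$ enters: $(c^2g^+)_v=c^2g_v=-c^3h=0$ and $(c^2g^+)_t=c^2g_t=-c^3l=0$. By Lemma \ref{lem:poincare}, $c^2g^+\in\Gamma[c]\cap\Gamma^+=0$. Lemma \ref{lem:top} with $s=cg^+$ shows that $zg^+$ is a boundary. So $\partial$ sends our cycle to $-[z\kappa]$.

By Lemma \ref{lem:top} with $s=c\gamma_i(c)$, the class $[z\gamma_i(c)]$ vanishes if and only if $(i+1)(i+2)\equiv0\pmod3$, that is, if and only if $3\nmid i$. Thus the image of $\partial$ lies in the span of the classes $[z\gamma_{3m}(c)]$. These classes are nonzero and have different weights, so they are independent. They lie in the image because $\gamma_{3m}(c)$ is a cycle of $C$ with $\partial[\gamma_{3m}(c)]=-[z\gamma_{3m}(c)]$.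
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:A}]
By Lemma \ref{lem:image} the image of $\partial$ has series $xF/(1-y^3)$. Since $\partial$ multiplies bidegrees by $xF$, its rank indexed by the source has series $1/(1-y^3)$. The sequence \eqref{eq:les} presents $H(C)$ as an extension of $\ker\partial$, with bidegrees multiplied by $F$, by $\operatorname{coker}\partial$. With Proposition \ref{prop:C0},
\[
P_C=\Bigl(P_0-\frac{xF}{1-y^3}\Bigr)+F\Bigl(P_C-\frac1{1-y^3}\Bigr),
\]
and hence
\begin{equation}\label{eq:PC}
P_C=\frac1{1-x^4y^6}\Bigl[P_0-\frac{(1+x)x^4y^6}{1-y^3}\Bigr].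
\end{equation}
By \eqref{eq:Lmod3}, the series of $H(L)$ is $P_C$ times the series of $\Lambda[e_j]_{j\ge1}\otimes\Gamma[f_j]_{j\ge2}$, which is $(1-x^4y^6)T_3$. Lemma \ref{lem:duality} gives the first formula. For the second, take the coefficient of $x^qy^k$. A term $x^ny^{6m}$ of $T_3$ contributes $b_{q-n}(k-6m)$ through $P_0$. It contributes $-1$ through the correction term exactly when $n\in\{q-4,q-5\}$ and $k-6-6m$ is a non-negative multiple of $3$, that is, when $3\mid k$ and $m\le\lfloor k/6\rfloor-1$.
\end{proof}

\begin{proof}[Proof of Corollary \ref{cor:D}]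
The monomials $x^{2\cdot3^j-1}y^{2\cdot3^j}$ and $x^{2\cdot3^j-2}y^{2\cdot3^j}$ in the product $T_3$ have $x$-degree at least $\frac23$ of their weight, since $2\cdot3^j-2\ge\frac23\cdot2\cdot3^j$ for $j\ge1$. Therefore
\begin{equation}\label{eq:slope}
\tau(n,m)\ne0\ \Longrightarrow\ n\ge4m .
\end{equation}
In particular $T_3(x,1)$ is a well-defined power series. Let $k\ge\frac32q+1$, and consider a pair $(n,m)$ with $\tau(n,m)\ne0$ and $n\le q$. Then $4m\le n\le q$, so
\[
(q-n)+1+6m\le q+2m+1\le\tfrac32q+1\le k .
\]
Thus $k-6m\ge(q-n)+1\ge1$. The pair occurs in the first sum of Theorem \ref{thm:A}, and the conditions $n'\le(k-6m)-1$ in the definition of $r_{n'}(k-6m)$ hold for all $n'\le q-n$. So $b_{q-n}(k-6m)$ is the coefficient of $x^{q-n}$ in $\frac{(1+x)^2(1+x^3)}{(1-x^2)^2}=\frac{1+x^3}{(1-x)^2}$. In the second sum, $\tau(q-4,m)\ne0$ or $\tau(q-5,m)\ne0$ forces $m\le\frac{q-4}4\le\frac k6-1$ by \eqref{eq:slope}, so the upper limit on $m$ excludes no nonzero term.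
\end{proof}

\section{Integral homology away from $2$}\label{sec:integral}

Let $p$ be odd and $R=\mathbb Z_{(p)}$. We first recall the structure of a finite complex $E$ of finitely generated free $R$-modules. The cycles $Z_n$ have a complement $Z'_n$ in $E_n$, because $E_n/Z_n$ embeds in $E_{n-1}$ and is therefore free. So $E$ is the direct sum of the two-term complexes $Z'_{n+1}\to Z_n$, and by Smith normal form $E$ is a direct sum of shifts of $R$ and of $E^{(r)}=(R\xrightarrow{p^r}R)$, $r\ge0$. The summands $E^{(r)}$ with $r\ge1$ correspond to the cyclic summands $\mathbb Z/p^r$ of $H(E)$, and $E^{(0)}$ is contractible. Say that $E$ has \emph{exponent $p$} if $p$ kills the torsion of $H(E)$; a weighted complex has exponent $p$ if each weight part does. The Bockstein $\beta$ on $H(E\otimes\mathbb F_p)$ sends the class of a mod $p$ cycle with lift $s\in E$ to the class of $\frac1pds$. Inspecting the summands gives three facts.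
\begin{enumerate}
\item[(a)] The total dimension of $H(E\otimes\mathbb F_p)$ is that of $H(E\otimes\mathbb Q)$ plus twice the number of cyclic torsion summands of $H(E)$.
\item[(b)] The rank of $\beta$ is the number of summands $\mathbb Z/p$, since $\beta$ has rank $1$ on $E^{(1)}$ and rank $0$ on the other summands.
\item[(c)] Duals and tensor products of complexes of exponent $p$ have exponent $p$, since $E^{(r)}$ is self-dual up to a shift and $H(E^{(1)}\otimes E^{(1)})$ is $\mathbb Z/p\oplus\mathbb Z/p$ by the K\"unneth theorem.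
\end{enumerate}

Let $M_j=\Lambda[e_j]\otimes\Gamma[f_j]$ with $df_j=-p\eta_{j-1}e_j$. It is the sum of $R\cdot1$ and of the complexes spanned by $\gamma_i(f_j)$ and $e_j\gamma_{i-1}(f_j)$, each isomorphic to a shift of $E^{(1)}$; so it has exponent $p$. For $p\ge5$ the model $M$ of Proposition \ref{prop:M} is $C_0\otimes\bigotimes_{j\ge1}M_j$. For $p=3$ it is $M'\otimes\bigotimes_{j\ge2}M_j$, where
\[
M'=C_0\otimes\Lambda[\epsilon]\otimes\Gamma[f],\qquad df=\zeta+3\epsilon,\quad\epsilon=-\eta_0e_1,\quad\zeta=-16z .
\]
Here $f$ is attached both to $C_0$ and to $\epsilon$, so $M'$ does not split, and summands $\mathbb Z/9$ are conceivable. We exclude them by counting: (a) gives the number of all torsion summands, and (b) bounds the number of summands $\mathbb Z/3$ from below.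

\begin{lemma}\label{lem:Mprime}
For $p=3$ the complex $M'$ has exponent $3$.
\end{lemma}

\begin{proof}
Let $\tilde C=C_0\otimes\Gamma[f]$ over $\mathbb Z_{(3)}$ with the differential $\mathcal D$ given by $\mathcal Df=\zeta$. It reduces mod $3$ to the complex $C$ of Section \ref{sec:three}. As a graded module $M'=\tilde C\oplus\epsilon\tilde C$, and the differential of $M'$ on $s\in\tilde C$ is $\mathcal Ds+3\epsilon\,\partial_fs$. Modulo $3$ we get $H(M'\otimes\mathbb F_3)=H(C)\oplus\epsilon H(C)$, and for a cycle of $C$ with lift $s\in\tilde C$ the Bockstein is $[\frac13\mathcal Ds]+\epsilon[\partial_fs]$. So the component of $\beta$ from $H(C)$ to $\epsilon H(C)$ is the map $\theta$ of \eqref{eq:les}.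

Fix a weight $k$. Let $c_k$ be the total dimension of $H(C)$ in weight $k$, let $h_k=\sum_qb_q(k)$, and let $\sigma_k=1$ if $k\ge0$ and $3\mid k$, and $\sigma_k=0$ otherwise. By Lemma \ref{lem:image}, $\partial$ has rank $\sigma_k$ on the weight $k$ part of $H(C)$. The map $\theta$ lowers the weight by $6$ and has image $\ker\partial$, so in weight $k$
\[
\operatorname{rank}\beta\ \ge\ \operatorname{rank}\theta=c_{k-6}-\sigma_{k-6}.
\]
Over $\mathbb Q$ the odd cycle $\zeta+3\epsilon$ can replace $\epsilon$ as exterior generator, so $M'\otimes\mathbb Q\simeq C_0\otimes\mathbb Q$ by \eqref{eq:koszul}, with homology of dimension $h_k$ in weight $k$ by Proposition \ref{prop:C0}. Setting $x=1$ in \eqref{eq:PC} gives $c_k=h_k+c_{k-6}-2\sigma_{k-6}$. As $\epsilon$ has weight $6$, fact (a) shows that the number of cyclic torsion summands of $H(M')$ in weight $k$ is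
\[
\tfrac12(c_k+c_{k-6}-h_k)=c_{k-6}-\sigma_{k-6}\le\operatorname{rank}\beta .
\]
By (b) every one of them is $\mathbb Z/3$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:C}]
By Proposition \ref{prop:C0} and (a), $H(C_0)$ is torsion free over $\mathbb Z_{(p)}$. In each weight only finitely many $M_j$ matter, so $M$ has exponent $p$ by (c), using Lemma \ref{lem:Mprime} for $p=3$. By Lemma \ref{lem:duality} and Proposition \ref{prop:M}, the group $H_*(U_k;\mathbb Z_{(p)})=H_*(U_k;\mathbb Z)\otimes\mathbb Z_{(p)}$ is the cohomology of the dual of the weight $k$ part of $M$. By (c) its torsion is killed by $p$, and by Theorem \ref{thm:B} the rank of $H_q$ is $b_q(k)$. The universal coefficient theorem gives $\dim H_q(U_k;\mathbb F_p)=b_q(k)+t_q(k)+t_{q-1}(k)$, that is, $P^{(p)}-P_0=(1+x)\sum t_q(k)x^qy^k$.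

It follows that $U_k$ has $p$-torsion if and only if the coefficient of $y^k$ in $P^{(p)}-P_0$ is nonzero. For $p\ge5$ the difference is $P_0(T_p-1)$. It has non-negative coefficients and no terms of weight below $2p$, and for $k\ge2p$ its coefficient at $x^{2p-2}y^k$ is at least $b_0(k-2p)=1$. For $p=3$,
\[
P^{(3)}-P_0=P_0(T_3-1)-\frac{(1+x)F}{1-y^3}\,T_3,
\]
and by \eqref{eq:slope} $T_3=1+F+xF+{}$(terms of weight $\ge12$ and $x$-degree $\ge8$). There are no terms of weight $\le5$, and the coefficient of $y^6$ is $x^4+x^5-(1+x)x^4=0$. For $k\ge7$ the coefficient of $x^5y^k$ is $b_1(k-6)+b_0(k-6)-[3\mid k]=3-[3\mid k]>0$.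
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT}
\emph{Algebraic Topology I},
\texttt{https://github.com/robertkoirala/robertkoirala.github.io}.

\bibitem{Hatcher}
Hatcher, \emph{Algebraic Topology}.

\end{thebibliography}
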